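# Analytic hedgehogs of $\mathbb R^3$ with the same curvature function

## 1. Two functions on the sphere whose mixed discriminant vanishes

Write a point of the unit sphere as $u=(u_1,u_2,u_3)=(\sigma\cos\varphi,\sigma\sin\varphi,t)$ with $t=\cos\theta$, $\sigma=\sin\theta$. The whole talk grows out of the following two functions on $\mathbb S^2$:
$$q(u)=\beta(u_3),\quad \beta(t)=3-\frac{3}{3-t^2}-\sqrt3\,t\,\operatorname{artanh}\frac{t}{\sqrt3},\qquad\qquad p(u)=u_1^2-u_2^2=\sigma^2\cos2\varphi .$$
To say what is special about them, attach to every $h\in C^2(\mathbb S^2)$ the field of symmetric maps $W_h(u)=\nabla^2h(u)+h(u)\,\mathrm{Id}$ of the tangent plane $T_u\mathbb S^2=u^\perp$, where $\nabla^2$ is the spherical Hessian. For symmetric $2\times2$ matrices, written in an orthonormal frame, put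
$$[M,N]=M_{11}N_{22}+M_{22}N_{11}-2M_{12}N_{12}.$$
Expanding the determinant gives
$$\det(M+\lambda N)=\det M+\lambda\,[M,N]+\lambda^2\det N. \tag{1}$$
So $[M,N]$ is the coefficient of $\lambda$. It does not depend on the frame, and it is bilinear and symmetric. For instance $[\mathrm{Id},N]=\operatorname{tr}N$ and $[M,M]=2\det M$. Since $h\mapsto W_h$ is linear, (1) gives
$$[W_q,W_p]\equiv0\ \Longrightarrow\ \det W_{q+\lambda p}=\det W_{q-\lambda p}=\det W_q+\lambda^2\det W_p\quad\text{for all }\lambda\in\mathbb R. \tag{2}$$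

The claim is that our $q$ and $p$ satisfy $[W_q,W_p]\equiv0$. To see it, use the orthonormal frame $\partial_\theta,\ \sigma^{-1}\partial_\varphi$. For the metric $d\theta^2+\sin^2\theta\,d\varphi^2$ the only Christoffel symbol entering the diagonal of the Hessian is $\Gamma^\theta_{\varphi\varphi}=-\sin\theta\cos\theta$, so
$$(W_h)_{\theta\theta}=h_{\theta\theta}+h,\qquad (W_h)_{\varphi\varphi}=\sigma^{-2}h_{\varphi\varphi}+\cot\theta\,h_\theta+h. \tag{3}$$
A prime on a function of $t$ means $d/dt$, and on a function of $\theta$ it means $d/d\theta$. If $q(u)=\beta(u_3)$, then $q_\theta=-\sigma\beta'$ and $q_{\theta\theta}=-t\beta'+\sigma^2\beta''$, and $W_q$ is diagonal by symmetry under $\varphi\mapsto-\varphi$. Hence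
$$(W_q)_{\theta\theta}=\kappa:=\beta-t\beta'+(1-t^2)\beta'',\qquad (W_q)_{\varphi\varphi}=C:=\beta-t\beta'. \tag{4}$$
Since $C'=-t\beta''$, we also have
$$\kappa=C-(1-t^2)\,\frac{C'}{t}, \tag{5}$$
where $C'/t$ means $-\beta''$ at $t=0$.

**Where $\beta$ comes from.** For $p=\sigma^2\cos2\varphi$, formula (3) gives
$$(W_p)_{\theta\theta}=(2\cos2\theta+\sigma^2)\cos2\varphi=(2-3\sigma^2)\cos2\varphi,\qquad (W_p)_{\varphi\varphi}=(-4+2\cos^2\theta+\sigma^2)\cos2\varphi=-(2+\sigma^2)\cos2\varphi .$$
Because $W_q$ is diagonal, $[W_q,W_p]=\kappa\,(W_p)_{\varphi\varphi}+C\,(W_p)_{\theta\theta}$. This vanishes if $\kappa/C=(2-3\sigma^2)/(2+\sigma^2)$. By (5) that is a first-order equation for $C$: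
$$\frac{C'}{C}=\frac{t}{1-t^2}\Big(1-\frac{\kappa}{C}\Big)=\frac{t}{\sigma^2}\cdot\frac{4\sigma^2}{2+\sigma^2}=\frac{4t}{3-t^2},\qquad\text{so}\qquad C=\frac{\text{const}}{(3-t^2)^2}.$$

**Check of the displayed $\beta$.** We have
$$\beta'=-\frac{6t}{(3-t^2)^2}-\sqrt3\operatorname{artanh}\frac t{\sqrt3}-\frac{3t}{3-t^2}.$$
With $D=3-t^2$, i.e. $t^2=3-D$,
$$C=\beta-t\beta'=3+\frac{3t^2-3}{D}+\frac{6t^2}{D^2}=\frac{3D^2+(6-3D)D+18-6D}{D^2}=\frac{18}{D^2}.$$
Then $C'=72t/D^3$, and (5) gives $\kappa=\frac{18D-72(1-t^2)}{D^3}=\frac{18(3t^2-1)}{D^3}$. In terms of $\sigma$,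
$$C=\frac{18}{(2+\sigma^2)^2},\qquad \kappa=\frac{18(2-3\sigma^2)}{(2+\sigma^2)^3}, \tag{6}$$
$$[W_q,W_p]=\frac{18(2-3\sigma^2)}{(2+\sigma^2)^2}\,(-1+1)\cos2\varphi=0 \tag{7}$$
away from the poles, and at the poles by continuity.

By (2), $q+\frac12p$ and $q-\frac12p$ have the same function $\det W$. The purpose of this pair is to answer a question about surfaces, which comes next.

## 2. Hedgehogs, curvature functions and congruence

**Definition.** For $h\in C^2(\mathbb S^2)$ the *hedgehog* $\mathcal H_h\subset\mathbb R^3$ with support function $h$ is the envelope of the planes $\langle x,u\rangle=h(u)$, $u\in\mathbb S^2$. It is the image of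
$$x_h(u)=h(u)\,u+(\nabla h)(u).$$
Its *curvature function* is $R_h=\det W_h$. A hedgehog is *analytic* if $h$ is real-analytic. Two hedgehogs are *congruent* if an isometry of $\mathbb R^3$ maps one, as a set, onto the other.

Where the Gaussian curvature $K_h$ is defined, $R_h=1/K_h$. Hedgehogs can be regarded as Minkowski differences of closed convex surfaces with positive Gaussian curvature.

**Examples.** For $h=r$ constant, $x_h(u)=ru$ and $R_h=r^2$: a sphere, and $h=-r$ gives the same set. For $h(u)=\langle c,u\rangle$ the envelope is the single point $c$ and $R_h=0$. For $h(u)=u_3^2$, (4) gives $C=-t^2$ and $\kappa=2-3t^2$, so $R_h=-t^2(2-3t^2)$. This is $1$ at the poles, negative for $0<t^2<\frac23$, and $0$ on the equator, all of which is sent to the origin since $x_h(u)=h(u)u+\nabla h(u)=u_3^2u+2u_3(e_3-u_3u)$.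

**The question.** Noncongruent hedgehogs with the same curvature function exist; the examples mentioned in the paper "Gauss Rigidity and Volume Preservation Under Preserving Curvature Deformations for Hedgehogs" are nonanalytic, and that paper asks for analytic ones. So: *are there real-analytic $f,g$ on $\mathbb S^2$ with $R_f=R_g$ such that no isometry maps $\mathcal H_f$ onto $\mathcal H_g$?* The answer is yes. Theorem 1 gives an explicit pair, Theorem 2 an infinite-dimensional family, and Theorem 3 pairs that are not even affinely equivalent.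

**The homogeneous extension.** Put $H(x)=|x|\,h(x/|x|)$; capital letters always denote such extensions. Then
$$x_h(u)=\nabla H(u),\qquad D^2H(u)\,u=0,\qquad D^2H(u)|_{u^\perp}=W_h(u)=dx_h(u). \tag{8}$$
Indeed the radial derivative of $H$ at $u$ is $h(u)$ and the tangential gradient is $\nabla h(u)$. The map $\nabla H$ is $0$-homogeneous, so $D^2H(u)u=0$. Along the geodesic $\gamma(\tau)=\cos\tau\,u+\sin\tau\,v$, with $v\perp u$ a unit vector, differentiate $h(\gamma)=H(\gamma)$ twice at $\tau=0$, using $\gamma''(0)=-u$ and $\langle\nabla H(u),u\rangle=h(u)$. This gives $\nabla^2h(v,v)=D^2H(u)(v,v)-h(u)$. Finally $dx_h(u)$ is the restriction of $D(\nabla H)=D^2H$ to $u^\perp$.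

Consequences used throughout: adding a linear function $\langle c,\cdot\rangle$ to $h$ translates $\mathcal H_h$ by $c$ and does not change $W_h$. Also $\mathcal H_{-h}=-\mathcal H_h$, and $x_{h(-\cdot)}(u)=-x_h(-u)$.

For $q(u)=\beta(u_3)$ we have $\nabla q=\beta'(t)(e_3-tu)$, so $x_q=Cu+\beta'e_3$, that is,
$$x_q(u)=(\sigma C\cos\varphi,\ \sigma C\sin\varphi,\ z(t)),\qquad z=t\beta+(1-t^2)\beta',\qquad z'=\kappa. \tag{9}$$
With $B=\sigma C$ regarded as a function of $\theta$,
$$\frac{dB}{d\theta}=tC-\sigma^2C'(t)=\kappa\cos\theta \tag{10}$$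
by (5).

## 3. Situations in which equal curvature forces congruence

**Positive curvature function.** Suppose $R_f=R_g>0$ everywhere. Then $W_f$ is definite at each point, with constant sign by connectedness, and likewise $W_g$. After replacing $f$ by $-f$ and $g$ by $-g$ where needed, $F$ and $G$ are convex and $f,g$ are support functions of convex bodies with positive curvature. Minkowski's uniqueness theorem says that such bodies with the same curvature function are translates. Hence $\mathcal H_g=\pm\mathcal H_f+c$, a congruent pair. So the curvature function of a noncongruent pair cannot be everywhere positive.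

**Two surfaces of revolution with the same axis.** Let $q,\tilde q$ be analytic functions of $u_3$ with $R_q=R_{\tilde q}$. By (4) and (10), $\frac12(B^2)_\theta=BB_\theta=\sigma\cos\theta\,C\kappa=\sigma\cos\theta\,R_q$, and $B=0$ at $\theta=0$. So $R_q$ determines $B^2$, hence $C^2$, and $(C-\tilde C)(C+\tilde C)=0$. By analyticity $C=\pm\tilde C$. The function $b=\beta\mp\tilde\beta$ then satisfies $b-tb'=0$, so $b=ct$ with one constant $c$ by analyticity. Thus $q=\pm\tilde q+cu_3$: congruent again.

**A pair centered at the sphere.** In general put $q=\frac12(f+g)$, $p=\frac12(f-g)$. By (1), $R_f-R_g=2[W_q,W_p]$, so the equation to solve is exactly $[W_q,W_p]=0$. If $q=1$, it reads $\operatorname{tr}W_p=\Delta_{\mathbb S^2}p+2p=0$. Then $p$ is a spherical harmonic of degree $1$, i.e. linear, and $f,g$ are translates. A round $q$ gives nothing.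

**A surface of revolution plus one Fourier mode.** The next natural try is $q=\beta(u_3)$ and $p=A(u_3)\,\mathrm{Re}(u_1+iu_2)^n$, because then $[W_q,W_p]=0$ is a single ordinary differential equation; Section 1 is the case $n=2$, $A=1$. The equation is solvable, but the attempt stops here: the rotation $\rho$ by $\pi/n$ about $e_3$ fixes $q$ and sends $p$ to $-p$. So $q+p$ and $q-p$ differ by a rotation, and their hedgehogs are congruent.

What rescues the attempt is that the relation $R_f=R_g$ is invariant under *all* linear maps of $\mathbb R^3$, whereas congruence is only invariant under isometries.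

## 4. Linear maps act on pairs with equal curvature

**Lemma 1.** Let $T\in GL(3,\mathbb R)$ and $h_T(u)=H(Tu)$. Then $\mathcal H_{h_T}=T^t(\mathcal H_h)$ and
$$R_{h_T}(u)=(\det T)^2\,|Tu|^{-4}\,R_h(Tu/|Tu|). \tag{11}$$
In particular $R_f=R_g$ implies $R_{f_T}=R_{g_T}$.

**Proof.** The extension of $h_T$ is $H\circ T$, and $\nabla(H\circ T)(u)=T^t\nabla H(Tu)=T^tx_h(Tu/|Tu|)$. Since $u\mapsto Tu/|Tu|$ is a bijection of $\mathbb S^2$, the first claim follows.

For the second we read off $R_h$ from the adjugate matrix. If $M$ is symmetric, $|v|=1$ and $Mv=0$, then $\operatorname{adj}M=\det(M|_{v^\perp})\,vv^t$. This is visible in an orthonormal basis with last vector $v$, and $\operatorname{adj}(OMO^t)=O\operatorname{adj}(M)O^t$ for orthogonal $O$. Let $y=Tu$. As $D^2H$ is $(-1)$-homogeneous and $\operatorname{adj}$ is quadratic in the entries, (8) gives $\operatorname{adj}D^2H(y)=|y|^{-2}R_h(y/|y|)\frac{y}{|y|}\frac{y^t}{|y|}=|y|^{-4}R_h(y/|y|)\,yy^t$. Hence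
$$R_{h_T}(u)\,uu^t=\operatorname{adj}\big(T^tD^2H(y)T\big)=\operatorname{adj}(T)\operatorname{adj}(D^2H(y))\operatorname{adj}(T)^t=(\det T)^2|y|^{-4}R_h(y/|y|)\,uu^t,$$
because $\operatorname{adj}(T)\,y=\operatorname{adj}(T)Tu=\det T\,u$. $\square$

Suppose now $G=F\circ\rho$ with $\rho$ a rotation. Then $\mathcal H_g=\rho^t\mathcal H_f$ and $\mathcal H_{g_T}=(T^t\rho^tT^{-t})\,\mathcal H_{f_T}$. The conjugate $T^t\rho^tT^{-t}$ need not be an isometry. This does not yet prove noncongruence, since some other isometry might do the job; that has to be excluded.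

## 5. An explicit noncongruent pair

Take $q,p$ from Section 1, let $F_\pm$ be the extension of $q\pm\frac12p$, let $T=\mathrm{diag}(3,1,1)$ and $f_\pm(u)=F_\pm(Tu)$. With $N=|Tu|=\sqrt{1+8u_1^2}$,
$$f_\pm(u)=3N-\frac{3N^3}{3N^2-u_3^2}-\sqrt3\,u_3\operatorname{artanh}\frac{u_3}{\sqrt3\,N}\ \pm\ \frac{9u_1^2-u_2^2}{2N}. \tag{12}$$

**Theorem 1.** $f_+,f_-$ are real-analytic on $\mathbb S^2$, $R_{f_+}=R_{f_-}$, and $\mathcal H_{f_+},\mathcal H_{f_-}$ are not congruent.

**Step 1: analyticity and curvature.** Since $N\ge1$ and $|u_3|/(\sqrt3N)\le1/\sqrt3<1$, (12) is analytic. By (7) and (2), $R_{q+p/2}=R_{q-p/2}$, and Lemma 1 gives $R_{f_+}=R_{f_-}$.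

**Step 2: the plan for noncongruence.** We show that the diameters differ. Let $X_\pm=\mathcal H_{q\pm p/2}$, so $\mathcal H_{f_\pm}=TX_\pm$ by Lemma 1. The surface $X_+$ bulges in the $x_1$-direction and its rotated copy $X_-$ in the $x_2$-direction; $T$ stretches only $x_1$. The coordinates follow from (9) and $P(x)=(x_1^2-x_2^2)/|x|$, which gives
$$x_p(u)=(2u_1,-2u_2,0)-(u_1^2-u_2^2)\,u .$$
Put $B=\sigma C=18\sigma/(2+\sigma^2)^2$. Its derivative in $\sigma$ has the sign of $(2+\sigma^2)-4\sigma^2$, so its maximum on $[0,1]$ is at $\sigma^2=\frac23$ and equals $B_0=\frac{27\sqrt6}{32}\in(1.5,\,2.07)$.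

**Step 3: a lower bound for $TX_+$.** At $\varphi=0$, $\sigma^2=\frac23$, the first coordinate of $x_{q+p/2}$ is
$$B_0+\tfrac12\sigma(2-\sigma^2)=\frac{27\sqrt6}{32}+\frac{2\sqrt6}{9}=\frac{307\sqrt6}{288}=:w.$$
As $q+\frac12p$ is even in $u_1$, $X_+$ is symmetric under $x_1\mapsto-x_1$. So $TX_+$ contains two points whose first coordinates are $3w$ and $-3w$, and $\operatorname{diam}(TX_+)\ge6w$.

**Step 4: an upper bound for $TX_-$.** We bound the three coordinates of $x_{q-p/2}$.

- The first is $\cos\varphi\,\big[B-\frac12\sigma(2-\sigma^2\cos2\varphi)\big]$. The bracket is a difference of two nonnegative numbers, at most $B_0$ and $\frac12\cdot3=\frac32$ respectively, so the modulus is at most $\max(B_0,\frac32)=B_0$.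
- The second is $\sin\varphi\,\big[B+\frac12\sigma(2+\sigma^2\cos2\varphi)\big]$, of modulus at most $B_0+\frac32<3.6$.
- The third is $z(t)+\frac12\sigma^2t\cos2\varphi$, of modulus at most $|z(t)|+\frac12$. Here $z$ is odd and $z'=\kappa=\frac{18(3t^2-1)}{(3-t^2)^3}$. On $[0,1/\sqrt3]$ we have $3-t^2\ge\frac83$, so $-1<-\frac{18}{(8/3)^3}\le\kappa\le0$ and $-\frac1{\sqrt3}\le z\le0$. On $[1/\sqrt3,1]$, $z$ increases to $z(1)=\beta(1)=\frac32-\sqrt3\operatorname{artanh}\frac1{\sqrt3}<\frac12$, because $\operatorname{artanh}r>r$ for $r>0$. So $|z|<0.6$ throughout, and the third coordinate has modulus less than $1.1$.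

Since $3.6^2+1.1^2=14.17<14.2$, the set $TX_-$ lies in the ball about $0$ of radius $\sqrt{9B_0^2+14.2}$.

**Step 5: comparison.** With $307^2-243^2=64\cdot550=35200$,
$$\tfrac14\big(\operatorname{diam}(TX_+)^2-\operatorname{diam}(TX_-)^2\big)\ge9(w^2-B_0^2)-14.2=54\cdot\frac{307^2-243^2}{288^2}-14.2>22.9-14.2>0 .$$
Isometries preserve diameters, so $\mathcal H_{f_+}$ and $\mathcal H_{f_-}$ are not congruent. $\blacksquare$

The question of Section 2 is settled. The stronger theorems need a tool to exclude congruence without computing diameters.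

## 6. An analytic hedgehog, as a set, determines its support function

Congruence is about sets, while our equations are about support functions. The following lemma connects the two. The only ambiguity is the one seen for spheres, $h=r$ and $h=-r$.

**Lemma 2.** Let $f,g$ be real-analytic on $\mathbb S^2$ with $R_f\not\equiv0$ and $\mathcal H_f=\mathcal H_g$ as sets. Then $f=g$, or $f(u)=-g(-u)$ for all $u$.

**Proof.** *A good point.* By (8), $dx_f(u)=W_f(u)$ maps $u^\perp$ to $u^\perp$ and is invertible where $R_f\ne0$. So there is a nonempty open $U$ on which $R_f\ne0$ and $x_f$ is an embedding. The surface $S=x_f(U)$ has tangent plane $u^\perp$ at $x_f(u)$. Let $E=x_g(\{R_g=0\})$. The area formula (Federer, *Geometric Measure Theory*, 3.2.3) bounds the two-dimensional Hausdorff measure of $E$ by $\int_{\{R_g=0\}}|R_g|=0$. Since $S$ has positive measure, there is $x\in S\setminus E$.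

*Finitely many sheets.* The set $x_g^{-1}(x)$ is nonempty, since $x\in\mathcal H_f=\mathcal H_g$. It consists of points where $R_g\neq0$, which are isolated in it, so by compactness it is finite: $\{v_1,\dots,v_k\}$. Take disjoint open $V_i\ni v_i$ such that $x_g$ is an embedding of a neighborhood of $\overline{V_i}$. The compact set $x_g(\mathbb S^2\setminus\bigcup V_i)$ misses $x$, so there is a ball $O\ni x$ with $\mathcal H_g\cap O\subset\bigcup_ix_g(V_i)$. Thus $S\cap O$ is the finite union of the relatively closed sets $S\cap O\cap x_g(\overline{V_i})$. One of them has nonempty interior in $S$, because a finite union of closed sets with empty interior has empty interior. So there are an $i$ and a nonempty connected open $U'\subset U$ with $x_f(U')\subset x_g(\overline{V_i})$.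

*Comparison of tangent planes.* Let $v(u)\in\overline{V_i}$ be the continuous function with $x_g(v(u))=x_f(u)$ on $U'$. The surface $x_f(U')$ lies in the embedded surface $x_g(\text{neighborhood of }\overline{V_i})$, so their tangent planes agree: $u^\perp=v(u)^\perp$. Hence $v(u)=\pm u$, with constant sign by continuity, and
$$f(u)=\langle x_f(u),u\rangle=\langle x_g(\pm u),u\rangle=\pm g(\pm u)\qquad(u\in U').$$
By analyticity this holds on $\mathbb S^2$. $\square$

**Corollary 3.** Let $f,g$ be analytic, $R_f\not\equiv0$, and $\mathcal H_g=S\mathcal H_f+c$ with $S\in GL(3)$. Then there are $\delta=\pm1$ and a linear $\ell$ with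
$$G(x)=\delta F(Mx)+\ell(x),\qquad M=\delta S^t. \tag{13}$$

**Proof.** By Lemma 1 with $T=S^t$, $S\mathcal H_f+c=\mathcal H_{f_1}$ with $f_1(u)=F(S^tu)+\langle c,u\rangle$, and $R_{f_1}\not\equiv0$ by (11). Lemma 2 gives $g=f_1$, which is (13) with $\delta=1$, or $g(u)=-f_1(-u)=-F(-S^tu)+\langle c,u\rangle$, which is (13) with $\delta=-1$. $\square$

**Lemma 4.** If $f$ is analytic and $R_f\not\equiv0$, then $K=\operatorname{conv}\mathcal H_f$ has interior points, and
$$\Gamma_f:=\{M\in GL(3):F\circ M=\pm F+\text{linear}\}$$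
is a compact group.

**Proof.** If $K$ had no interior, $\langle x_f,w\rangle$ would be constant for some $w\ne0$. Differentiating, the symmetric map $W_f(u)$ kills the tangential part of $w$, which is nonzero for $u\ne\pm w/|w|$. Then $R_f=0$ off two points, hence everywhere, a contradiction.

$\Gamma_f$ is closed under products and inverses. If $F\circ M=\pm F+\text{linear}$, taking gradients gives $M^t\mathcal H_f=\pm\mathcal H_f+c$, so $M^tK=\pm K+c$ and $M^t(K-K)=K-K$. As $K-K$ is a bounded neighborhood of $0$, the matrices $M$ and $M^{-1}$ are bounded uniformly on $\Gamma_f$. If $M_k\to M$ with $F\circ M_k=\delta_kF+\ell_k$, pass to a subsequence with $\delta_k$ constant. Then $\ell_k$ converges pointwise to a linear function, and $M\in\Gamma_f$; $M$ is invertible by the bound on $M_k^{-1}$. $\square$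

## 7. Solving $[W_q,W_p]=0$ for every Fourier mode

Section 1 solved for $q$ when $p$ has amplitude $\sigma^2$. We now do the same for amplitude $\sigma^nA(t)$ with nearly arbitrary $A$. Let $n\ge2$, let $A$ be real-analytic near $[-1,1]$, and put
$$\begin{aligned}\Delta(t)&=(n-1)(n+1-t^2)A+t(1-t^2)A',\\ E(t)&=(n-1)\big(n-(n+1)(1-t^2)\big)A-(2n+1)(1-t^2)tA'+(1-t^2)^2A''.\end{aligned} \tag{14}$$

**Lemma 5.** Assume $\Delta>0$ on $[-1,1]$. Let $C>0$ solve
$$\frac{C'}{C}=t\,\frac{(n-1)(n+2)A+2(n+1)tA'-(1-t^2)A''}{\Delta}, \tag{15}$$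
and put
$$\beta(t)=C(0)-\int_0^t(t-r)\frac{C'(r)}r\,dr,\quad q(u)=\beta(u_3),\quad p(u)=A(u_3)\,\mathrm{Re}(u_1+iu_2)^n .$$
Then $q,p$ are analytic on $\mathbb S^2$, $[W_q,W_p]=0$, $(W_q)_{\varphi\varphi}=C$ and $(W_q)_{\theta\theta}=\kappa=CE/\Delta$.

**Proof.** *The entries of $W_p$.* We have $p=a\cos n\varphi$ with $a=\sigma^nA(\cos\theta)$. Then $a_\theta=n\sigma^{n-1}tA-\sigma^{n+1}A'$ and
$$a_{\theta\theta}+a=\sigma^{n-2}\big[n(n-1)t^2A-n\sigma^2A+\sigma^2A-(2n+1)\sigma^2tA'+\sigma^4A''\big].$$
Substituting $t^2=1-\sigma^2$, the coefficient of $A$ becomes $(n-1)(n-(n+1)\sigma^2)$. Similarly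
$$-n^2\sigma^{-2}a+\cot\theta\,a_\theta+a=\sigma^{n-2}\big[(-n^2+nt^2+1-t^2)A-\sigma^2tA'\big],$$
and $-n^2+1+(n-1)t^2=-(n-1)(n+1-t^2)$. So
$$a_{\theta\theta}+a=\sigma^{n-2}E,\qquad -n^2\sigma^{-2}a+\cot\theta\,a_\theta+a=-\sigma^{n-2}\Delta. \tag{16}$$

*The entries of $W_q$.* By (15), $C'(r)/r$ is analytic. From the definition, $\beta''=-C'/t$, so $(\beta-t\beta')'=-t\beta''=C'$, and $\beta-t\beta'$ equals $\beta(0)=C(0)$ at $t=0$. Hence $\beta-t\beta'=C$. Next, from (14),
$$E-\Delta=(1-t^2)\big[-(n-1)(n+2)A-2(n+1)tA'+(1-t^2)A''\big]. \tag{17}$$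
For the coefficient of $A$: $n-(n+1)(1-t^2)-(n+1)+t^2=-(n+2)(1-t^2)$. For that of $A'$: $-(2n+1)-1=-2(n+1)$ times $t(1-t^2)$. By (15) and (17), $(1-t^2)C'/t=C(\Delta-E)/\Delta$, and (5) gives $\kappa=C-C(\Delta-E)/\Delta=CE/\Delta$.

*Conclusion.* By (3), (16) and diagonality of $W_q$, $[W_q,W_p]=\big(\kappa\cdot(-\Delta)+CE\big)\sigma^{n-2}\cos n\varphi=0$ off the poles, and by continuity everywhere. $\square$

For $A=1$, (15) reads $C'/C=(n+2)t/(n+1-t^2)$, so $C=\text{const}\cdot(n+1-t^2)^{-(n+2)/2}$; for $n=2$ this is Section 1. Since $\Delta$ is linear in $A$ and involves only $A,A'$, the admissible $A$ form an infinite-dimensional convex cone, open in the $C^1$ topology and containing the positive constants. Note that $\Delta(0)=(n^2-1)A(0)$, so $A(0)>0$.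

## 8. Generic linear images of the one-mode pairs

**Theorem 2.** Let $q,p$ be as in Lemma 5, let $\lambda\ne0$ with $R_{q+\lambda p}\not\equiv0$, and let $f=q+\lambda p$, $g=q-\lambda p$. Then for every $T\in GL(3)$, $R_{f_T}=R_{g_T}$. Moreover:

- (a) if $n$ is odd and $A$ is even, $\mathcal H_{f_T}$ and $\mathcal H_{g_T}$ are congruent for every $T$;
- (b) otherwise they are noncongruent for all $T$ outside a closed nowhere dense null set of $GL(3)$.

The hypothesis on $\lambda$ excludes at most one value of $|\lambda|$, and none if $n\ge3$. Indeed $R_{q+\lambda p}=R_q+\lambda^2R_p$, and at the north pole $\kappa=C$, so $R_q=C(1)^2>0$ there. If $n\ge3$, $p$ vanishes to order at least $3$ at the poles, so $W_p=0$ there.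

**Proof.** $R_{f_T}=R_{g_T}$ follows from (2) and Lemma 1.

**(a)** If $A$ is even, so are $\Delta$, $C$ and $\beta$. With $n$ odd this gives $g(u)=f(-u)$, so $g_T(u)=F(-Tu)=f_T(-u)$ and $\mathcal H_{g_T}=-\mathcal H_{f_T}$.

**(b)** Let $\rho$ be the rotation by $\pi/n$ about $e_3$, so $G=F\circ\rho$, and let $\Gamma=\Gamma_f$, compact by Lemma 4.

**Step 1: translate congruence into a statement about $\Gamma$.** If $\mathcal H_{f_T},\mathcal H_{g_T}$ are congruent, Corollary 3 applies to $f_T,g_T$ with an orthogonal $S$, since $R_{f_T}\not\equiv0$ by (11). It gives $M\in O(3)$ and $\delta=\pm1$ with $F(\rho Tx)=\delta F(TMx)+\text{linear}$. Put $\gamma:=TM^{-1}T^{-1}$ and $x=M^{-1}T^{-1}y$: then $F(\rho\gamma y)=\delta F(y)+\text{linear}$, i.e. $\gamma\in\rho^{-1}\Gamma$. With $N=(TT^t)^{-1}=T^{-t}T^{-1}$ we also get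
$$\gamma^tN\gamma=T^{-t}MT^t\,T^{-t}T^{-1}\,TM^{-1}T^{-1}=T^{-t}T^{-1}=N.$$
So congruence forces the positive definite matrix $N$ to be preserved by an element of the fixed compact set $\rho^{-1}\Gamma$. We show this is exceptional.

**Step 2: $\pm I\notin\rho^{-1}\Gamma$.** These two matrices preserve every $N$, so they must be excluded. Suppose $\eta I\in\rho^{-1}\Gamma$ with $\eta=\pm1$. Then $G(\eta x)=\delta F(x)+\text{linear}$, or after $x\mapsto\eta x$,
$$q(x)-\lambda p(x)=\delta\,(q+\lambda p)(\eta x)+\text{linear}.$$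
A linear function has only the Fourier modes $0$ and $1$ in $\varphi$, and $n\ge2$. Comparing modes $n$ and $0$ gives $-p(x)=\delta p(\eta x)$ and $\beta(t)=\delta\beta(\eta t)+ct$.

- $(\delta,\eta)=(1,1)$: $p=0$, contradicting $A(0)>0$.
- $(-1,1)$: $2\beta=ct$, so $q$ is linear and $C=\beta-t\beta'=0$, a contradiction.
- $(1,-1)$: $(-1)^nA(-t)=-A(t)$. At $t=0$ this forces $n$ odd, and then $A$ is even, which is case (a).
- $(-1,-1)$: $\beta(t)+\beta(-t)=ct$, so $\beta(0)=0$, contradicting $\beta(0)=C(0)>0$.

**Step 3: $\dim\Gamma\le1$.** This keeps $\rho^{-1}\Gamma$ small. A compact subgroup of $GL(3)$ is conjugate to a closed subgroup of $O(3)$ (average an inner product). Its Lie algebra is a subalgebra of $\mathfrak{so}(3)\cong(\mathbb R^3,\times)$. There is no two-dimensional one, since the cross product of two independent vectors is not in their span. So $\dim\Gamma\in\{0,1,3\}$.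

Suppose $\dim\Gamma=3$. Then $\Gamma\supset S\,SO(3)\,S^{-1}$ for some $S$. The sign in the definition of $\Gamma_f$ is well defined, because $F$ is not linear ($R_f\not\equiv0$). It is continuous by the limit argument in Lemma 4, so it is $+$ on this connected group. Thus $F\circ S\circ O=F\circ S+\ell_O$ for $O\in SO(3)$, with $\ell_O$ linear and continuous in $O$. Averaging over $O$, the left side becomes a rotation-invariant $1$-homogeneous function $c|x|$. So $F(x)=c|S^{-1}x|+\text{linear}$, with $c\neq0$, and $G(x)=F(\rho x)=c|S^{-1}\rho x|+\text{linear}$. By (11), applied to the constant $c$ on $\mathbb S^2$,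
$$R_f(u)=c^2(\det S)^{-2}|S^{-1}u|^{-4},\qquad R_g(u)=c^2(\det S)^{-2}|S^{-1}\rho u|^{-4}.$$
Since $R_f=R_g$, we get $|S^{-1}u|=|S^{-1}\rho u|$ for all $u$. So $F-G=2\lambda P$ is linear, which is impossible for a nonzero function of pure mode $n\ge2$.

**Step 4: the exceptional set is null.** Let $Z$ be the set of positive definite $N$ with $\gamma^tN\gamma=N$ for some $\gamma\in\rho^{-1}\Gamma$. It lies in the six-dimensional space $\mathrm{Sym}(3)$ of symmetric matrices.

*Each $\gamma$ fixes few $N$.* Put $L_\gamma(N)=\gamma^tN\gamma-N$ on $\mathrm{Sym}(3)$. If $\gamma\in\rho^{-1}\Gamma$ preserves a positive definite form, then $\gamma=SOS^{-1}$ with $O\in O(3)$, and $O\neq\pm I$ by Step 2. Moreover $L_\gamma(N)=0$ iff $S^tNS$ commutes with $O$. Up to sign, $O$ is a rotation by an angle in $(0,\pi]$. If the angle is $\pi$, the symmetric matrices commuting with $O$ are those respecting the splitting axis $\oplus$ plane, of dimension $1+3=4$. Otherwise they are scalar on the plane, of dimension $2$. So $\dim\ker L_\gamma\le4$,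 i.e. $L_\gamma$ has rank at least $2$.

*$Z$ is null.* If $\Gamma$ is finite, $Z$ lies in finitely many subspaces of dimension at most $4$. If $\dim\Gamma=1$, the identity component is conjugate to a circle of rotations and has finitely many cosets, so $\rho^{-1}\Gamma$ is a finite union of curves $\gamma(\tau)$ with entries polynomial in $\cos\tau,\sin\tau$. Let $\tau_0$ be a parameter where $L_{\gamma(\tau_0)}$ has rank at least $2$. Choose linear functionals $\mu_1,\mu_2$ on $\mathrm{Sym}(3)$ with $\mu_1\circ L_{\gamma(\tau_0)},\mu_2\circ L_{\gamma(\tau_0)}$ independent. On a small interval $J\ni\tau_0$, Cramer's rule solves $\mu_1L_{\gamma(\tau)}N=\mu_2L_{\gamma(\tau)}N=0$ for two coordinates of $N$ in terms of the other four, smoothly in $\tau$. So $\bigcup_{\tau\in J}\ker L_{\gamma(\tau)}$ lies in the image of a smooth map $J\times\mathbb R^4\to\mathbb R^6$, which is null. Countably many such $J$ cover all parameters of rank at least $2$, and these include all parameters that contribute to $Z$.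

*$Z$ is closed in the set of positive definite matrices.* If $N_k\to N$ with $\gamma_k^tN_k\gamma_k=N_k$, a subsequence of $\gamma_k$ converges in the compact set $\rho^{-1}\Gamma$, and the limit preserves $N$.

*Pull back to $T$.* The map $T\mapsto TT^t$ is a submersion onto the positive definite matrices: its differential $X\mapsto XT^t+TX^t$ takes the value $Y=Y^t$ at $X=\frac12YT^{-t}$. Composing with inversion, $T\mapsto(TT^t)^{-1}$ is a submersion, locally a projection in suitable coordinates. The preimage of $Z$ is closed, null by Fubini, and hence nowhere dense. By Step 1, $\mathcal H_{f_T},\mathcal H_{g_T}$ are noncongruent for $T$ outside it. $\blacksquare$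

## 9. Two Fourier modes on one surface of revolution

In Theorems 1 and 2, $\mathcal H_g$ is always a linear image of $\mathcal H_f$, because $G=F\circ\rho$. To break this we want one $q$ with *two* modes, say $3$ and an even $m$: a rotation by $\alpha$ reverses both only if $3\alpha\equiv m\alpha\equiv\pi\pmod{2\pi}$, and this is impossible for even $m$. The difficulty is that mode $3$ already determines $q$ through Lemma 5. For that $q$, mode $m$ is then a boundary value problem with no free parameter, and nothing forces it to have a solution. So we vary $A$ in a one-parameter family and use the intermediate value theorem.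

**Theorem 3.** There are real-analytic $f,g$ on $\mathbb S^2$ with $R_f=R_g$ such that no affine bijection of $\mathbb R^3$ maps $\mathcal H_f$ onto $\mathcal H_g$.

### 9.1. A family built on mode 3

**Step 1.** This step supplies the parameter. Put $x=1-t^2=\sigma^2$ and apply Lemma 5 with $n=3$ and $A_s=1+sx^2$, $0\le s\le\frac1{20}$. Here $tA_s'=-4s(1-x)x$ and $A_s''=s(8-12x)$, so (14) gives
$$\Delta=2(3+x)(1+sx^2)-4s(1-x)x^2=6+2x+s(2x^2+6x^3)>0,$$
$$E=2(3-4x)(1+sx^2)+28sx^2(1-x)+sx^2(8-12x)=6-8x+s(42x^2-48x^3),$$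
and hence
$$\chi_s:=\frac E\Delta=\frac{3-4x+s\,x^2(21-24x)}{3+x+s\,x^2(1+3x)}. \tag{18}$$
Normalize $C_s(0)=1$, and let $q_s=\beta_s(u_3)$ and $B_s=\sigma C_s$. All are even in $t$ and depend continuously on $s$, and $\kappa=C_s\chi_s$. The numerator of $\chi_s$ has $x$-derivative $-4+s(42x-72x^2)\le-4+\frac{1}{20}\cdot6.125<0$. It is $3$ at $x=0$ and $-1-3s$ at $x=1$. So $\chi_s$ has a unique zero $x_0\in(0,1)$, with $\chi_s>0$ on $[0,x_0)$ and $\chi_s<0$ on $(x_0,1]$.

### 9.2. Mode $m$ as an oscillation problem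

**Step 2a: the equation.** We write out $[W_{q_s},W_p]=0$ for $p=y(\theta)\cos m\varphi$. By (3), after division by $C_s\cos m\varphi$, it reads
$$y''+y+\chi_s\Big(\cot\theta\,y'+y-\frac{m^2}{\sigma^2}y\Big)=0. \tag{19}$$
By (10), $B'/B=\kappa\cos\theta/(\sigma C_s)=\chi_s\cot\theta$, so (19) is equivalent to
$$(By')'+Vy=0,\qquad V=\frac Bx\big(x(1+\chi_s)-m^2\chi_s\big). \tag{20}$$

**Step 2b: the solution regular at the pole.** It must exist and depend continuously on $s$. Multiply (19) by $\theta^2$: $\theta^2y''+\theta\,a\,y'+b\,y=0$ with $a=\theta\chi_s\cot\theta$, $b=\theta^2(1+\chi_s)-m^2\chi_s\theta^2/\sigma^2$, which are even and analytic near $\theta=0$. Since $\chi_s=1$ at $\theta=0$, $a(0)=1$ and $b(0)=-m^2$, so the indices are $\pm m$. With $a=\sum a_i\theta^i$, $b=\sum b_i\theta^i$, insert $y=\theta^m\sum w_k\theta^k$, $w_0=1$: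
$$k(k+2m)\,w_k=-\sum_{j<k}\big[(m+j)a_{k-j}+b_{k-j}\big]w_j .$$
The factor on the left is never zero for $k\ge1$, and $w_k=0$ for odd $k$. Choose $r>0$ and $K$ with $|a_i|,|b_i|\le Kr^{-i}$ for all $s\in[0,\frac1{20}]$ (Cauchy estimates). As $m+j+1\le k+2m$, we get $|w_k|r^k\le\frac Kk\sum_{j<k}|w_j|r^j$. So the sums $S_k=\sum_{j\le k}|w_j|r^j$ satisfy $S_k\le(1+\frac Kk)S_{k-1}$ and grow at most polynomially in $k$. Hence the series and its derivative converge uniformly for $|\theta|\le r/2$ and $s\in[0,\frac1{20}]$. Each $w_k$ is continuous in $s$, so the solution $y=y_{m,s}=\theta^m(\text{even analytic in }\theta,\ 1\text{ at }0)$ depends continuously on $s$. Near $0$, uniformly in $s$, $y>0$ and $y'>0$.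

**Step 2c: what we need at the equator.** If $y'(\pi/2)=0$, then $y$ gives an analytic function on $\mathbb S^2$. Indeed (19) is invariant under $\theta\mapsto\pi-\theta$, so $y(\pi-\theta)$ solves it with the same data at $\pi/2$, and $y$ extends to $(0,\pi)$ with $y(\pi-\theta)=y(\theta)$. Write $y=\sigma^mY(t)$. On $(0,\pi)$, $Y$ is analytic in $t$. Near $\theta=0$, $Y=(\theta/\sigma)^m\cdot(\text{even analytic})$ is an analytic function of $\theta^2$, hence of $1-\cos\theta$, since $1-\cos\theta$ is analytic in $\theta^2$ with nonzero derivative at $0$. So $Y$ is even and analytic near $[-1,1]$, and $p_m=Y(u_3)\,\mathrm{Re}(u_1+iu_2)^m$ is analytic on $\mathbb S^2$.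

**Step 2d: the Prüfer angle.** It turns $y'(\pi/2)=0$ into a condition on a continuous function of $s$. Write $y=r\sin\omega$, $By'=r\cos\omega$ with $r>0$ and $\omega\in(0,\frac\pi2)$ near $\theta=0$. By (20), $\omega'=\frac{\cos^2\omega}B+V\sin^2\omega$. Choose a small $\theta_1$ independent of $s$ at which $y,y'>0$ for all $s$. There $\omega$ is continuous in $s$, and on $[\theta_1,\pi/2]$ it solves an equation with coefficients continuous in $(\theta,s)$. So $\omega_m(s):=\omega(\pi/2)$ is continuous in $s$. Since $\omega'=1/B>0$ whenever $\omega\in\pi\mathbb Z$, multiples of $\pi$ are crossed only upward, exactly at the zeros of $y$. Therefore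
$$\omega_m(s)\in\big(N\pi,(N+1)\pi\big],\qquad N=N_m(s)=\text{number of zeros of }y\text{ in }(0,\tfrac\pi2).$$

**Step 2e: counting zeros for large $m$.** Where $\chi_s<0$, equation (20) oscillates with frequency proportional to $m$. Precisely, with $\chi^-=\max(-\chi,0)$,
$$\lim_{m\to\infty}\frac{N_m(s)}m=\frac{L(s)}\pi,\qquad L(s)=\int_0^{\pi/2}\frac{\sqrt{\chi_s^-}}\sigma\,d\theta=\frac12\int_0^1\sqrt{\chi_s^-}\,\frac{dx}{x\sqrt{1-x}}. \tag{21}$$
The second form uses $x=\sin^2\theta$, $dx=2\sigma\cos\theta\,d\theta$.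

To prove it, put $d\tau=d\theta/B$. Then (20) becomes $y_{\tau\tau}+BVy=0$ with $BV=C_s^2\big[-m^2\chi_s+x(1+\chi_s)\big]$. Let $\theta_0$ be such that $\chi_s\ge\frac12$ on $[0,\theta_0]$. For large $m$, $V<0$ on $(0,\theta_0]$. There, as long as $y>0$, $By'$ increases and stays positive, so $y$ increases; hence $y$ has no zeros in $(0,\theta_0]$.

Partition $[\theta_0,\pi/2]$ into finitely many pieces, let $\nu>0$, and take $m$ so large that $|C_s^2x(1+\chi_s)|\le\nu m^2$ on $[0,\pi/2]$. On a piece of $\tau$-length $l$, $BV\le m^2(\max C_s^2\chi_s^-+\nu)$. By Sturm comparison, consecutive zeros there are at least $\pi/\big(m\sqrt{\max C_s^2\chi_s^-+\nu}\big)$ apart, so the piece has at most $1+\frac{lm}\pi\sqrt{\max C_s^2\chi_s^-+\nu}$ zeros. On a piece with $\min(-C_s^2\chi_s)>\nu$, Sturm comparison gives at least $\frac{lm}\pi\sqrt{\min(-C_s^2\chi_s)-\nu}-1$ zeros. Zeros at the common endpoints of pieces and at $\pi/2$ change the total by at most the number of pieces plus one. Divide by $m$, let $m\to\infty$, then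 refine the partition and let $\nu\to0$. Since $C_s\sqrt{\chi_s^-}$ is continuous, upper and lower sums both tend to $\frac1\pi\int C_s\sqrt{\chi_s^-}\,d\tau=\frac1\pi\int\sqrt{\chi_s^-}\,d\theta/\sigma$, because $C_s\,d\tau=d\theta/\sigma$. As $\chi_s^-=0$ on $[0,\theta_0]$, this is (21).

### 9.3. The frequency integral decreases

**Step 3a: the derivative at $s=0$.** We need $L(s_1)\neq L(0)$ for some $s_1$. From (18),
$$\dot\chi:=\partial_s\chi_s|_{s=0}=\frac{x^2(21-24x)(3+x)-(3-4x)x^2(1+3x)}{(3+x)^2}=\frac{4x^2(15-14x-3x^2)}{(3+x)^2},\qquad -\chi_0=\frac{4x-3}{3+x}.$$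
On $[0,\frac34]$ we have $3-4x\ge0$ and $21-24x\ge3>0$, so $\chi_s\ge0$ and this part contributes nothing to $L(s)$. On $(\frac34,1)$,
$$\Big|\sqrt{\chi_s^-}-\sqrt{\chi_0^-}\Big|\le\frac{|\chi_s^--\chi_0^-|}{\sqrt{\chi_0^-}}\le\frac{\text{const}\cdot s}{\sqrt{-\chi_0}},$$
and $1/\sqrt{-\chi_0(1-x)}$ is integrable on $(\frac34,1)$. Dominated convergence gives the right derivative; with $Y_0=(4x-3)(1-x)$,
$$L'(0)=\frac12\int_{3/4}^1\frac{-\dot\chi}{2\sqrt{-\chi_0}}\,\frac{dx}{x\sqrt{1-x}}=-\int_{3/4}^1\frac{x(15-14x-3x^2)}{(3+x)^{3/2}\sqrt{Y_0}}\,dx. \tag{22}$$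

**Step 3b: its sign.** The integrand changes sign ($15-14x-3x^2$ is positive at $\frac34$ and $-2$ at $1$), so we subtract exact derivatives. Let $\Phi=\sqrt{Y_0/(3+x)}$ and $n_0=12-12x-2x^2$. As $Y_0=-4x^2+7x-3$,
$$\tfrac12\big(Y_0'(3+x)-Y_0\big)=\tfrac12\big(21-17x-8x^2+4x^2-7x+3\big)=n_0,$$
so
$$\Phi'=\frac{n_0}{(3+x)^{3/2}\sqrt{Y_0}},\qquad (x\Phi)'=\frac{Y_0(3+x)+xn_0}{(3+x)^{3/2}\sqrt{Y_0}},\qquad Y_0(3+x)+xn_0=-6x^3-17x^2+30x-9 .$$
Since $3(1-x)(3x-1)=-9x^2+12x-3$, adding up coefficients verifies
$$2x(15-14x-3x^2)=\big[Y_0(3+x)+xn_0\big]+n_0+3(1-x)(3x-1).$$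
As $\Phi(\frac34)=\Phi(1)=0$, the exact derivatives integrate to $0$, and
$$L'(0)=-\frac12\int_{3/4}^1\frac{3(1-x)(3x-1)}{(3+x)^{3/2}\sqrt{Y_0}}\,dx<0 .$$

**Step 3c: choice of $m$ and $s$.** Fix $s_1\in(0,\frac1{20}]$ with $L(s_1)<L(0)$. By (21), for all large $m$, $N_m(0)-N_m(s_1)\ge3$, so
$$\omega_m(0)>N_m(0)\pi\ge(N_m(s_1)+3)\pi\ge\omega_m(s_1)+2\pi .$$
By the intermediate value theorem there is $s\in(0,s_1)$ with $\omega_m(s)\in\frac\pi2+\pi\mathbb Z$, i.e. $y'(\pi/2)=0$. Fix such an $m$ that is *even* and $\ge4$, and such an $s$; write $q=q_s$, $C=C_s$, $\chi=\chi_s$. Put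
$$p=a(\theta)\cos3\varphi+y(\theta)\cos m\varphi,\quad a=\sigma^3A_s,\qquad f_\varepsilon=q+\varepsilon p,\quad g_\varepsilon=q-\varepsilon p .$$
All are analytic, $a$ and $y$ are even about $\theta=\pi/2$, and $[W_q,W_p]=0$ by bilinearity. So $R_{f_\varepsilon}=R_{g_\varepsilon}$ by (2). At the poles $p$ vanishes to order at least $3$, so $W_p=0$ and $R_{f_\varepsilon}=C(1)^2>0$ there.

### 9.4. The affine symmetries of $q$

**Step 4.** For small $\varepsilon$ an affine equivalence must be close to an affine symmetry of $q$, so we determine those. *Claim: if $Q=\delta\,Q\circ M+\ell$ with $M\in GL(3)$, $\delta=\pm1$, $\ell$ linear, then $M\in H:=O(2)\times O(1)$ (the orthogonal maps preserving the $e_3$-axis), $\delta=1$ and $\ell=0$.*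

Write $\ell=\langle c,\cdot\rangle$ and $\hat u=Mu/|Mu|$. Taking gradients, $x_q(u)=\delta M^tx_q(\hat u)+c$, and by (11), $R_q(u)=0$ if and only if $R_q(\hat u)=0$. So the affine map $x\mapsto\delta M^tx+c$ maps $x_q(\{R_q=0\})$ onto itself. Since $R_q=C\kappa=C^2\chi$, the set $\{R_q=0\}$ consists of the circles $u_3=\pm t_0$, $t_0=\sqrt{1-x_0}>0$. By (9), with $z$ odd, their images are two circles of equal positive radius with axis $\mathbb Re_3$ in the planes $x_3=\pm z(t_0)$. Moreover $z(0)=\beta'(0)=0$ and $z'=C\chi<0$ on $[0,t_0)$, so $z(t_0)\neq0$ and the two circles are disjoint.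

An affine bijection preserving the union of these circles permutes them, hence also their planes and their centers. So it fixes the midpoint $0$ of the centers, giving $c=0$ and $\ell=0$. The linear map $\delta M^t$ sends $e_3$ to $\pm e_3$ and $e_3^\perp$ to itself. On $e_3^\perp$ it carries a circle to a circle of the same radius about $0$, so it is orthogonal there. Hence $\delta M^t\in H$ and $M\in H$. Since $q$ is rotationally symmetric and even in $t$, $Q$ is $H$-invariant. So $Q=\delta Q$, and $\delta=1$ because $Q\ne0$.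

### 9.5. Small $\varepsilon$ excludes affine equivalence

**Step 5.** We show that $\mathcal H_{f_\varepsilon},\mathcal H_{g_\varepsilon}$ are not affinely equivalent for all sufficiently small $\varepsilon>0$. Suppose they are for a sequence $\varepsilon_k\downarrow0$. As $R_{f_{\varepsilon_k}}\not\equiv0$, Corollary 3 gives
$$Q-\varepsilon_kP=\delta_k\,(Q+\varepsilon_kP)\circ M_k+\ell_k .$$

**Step 5a: compactness.** The goal is a limit of the $M_k$. Since $x_q\pm\varepsilon_kx_p\to x_q$ uniformly, the bodies $K_k=\operatorname{conv}\mathcal H_{f_{\varepsilon_k}}$ and $K_k'=\operatorname{conv}\mathcal H_{g_{\varepsilon_k}}$ converge in the Hausdorff metric to $\operatorname{conv}\mathcal H_q$, which has interior points by Lemma 4. So there are $r,D>0$ such that, for large $k$, both contain a ball of radius $r$ and have diameter at most $D$. (If a limit body contains a ball of radius $2r$, then nearby convex bodies contain the concentric ball of radius $r$, by comparing support functions.) Taking gradients, $\delta_kM_k^t$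 maps $K_k$ onto a translate of $K_k'$. So $2r\|M_k\|\le D$ and $2r\|M_k^{-1}\|\le D$. Pass to a subsequence with $M_k\to M\in GL(3)$ and $\delta_k=\delta$ constant; then $\ell_k$ converges as well. In the limit $Q=\delta Q\circ M+\ell$, so $M\in H$ and $\delta=1$ by Step 4.

**Step 5b: linearization.** We separate the part of $M_k$ that $Q$ does not see. Let $\mathfrak m$ be a complement of $\mathrm{Lie}(H)=\mathfrak{so}(2)$, the rotations about $e_3$, in $\mathfrak{gl}(3)$. The map $\mathfrak m\times H\to GL(3)$, $(X,O)\mapsto(I+X)O$, has at $(0,M)$ the differential $(X,YM)\mapsto(X+Y)M$ with $X\in\mathfrak m$, $Y\in\mathfrak{so}(2)$, which is bijective. By the inverse function theorem, for large $k$, $M_k=(I+X_k)O_k$ with $X_k\in\mathfrak m$, $X_k\to0$, $O_k\in H$, $O_k\to M$. Substituting $x=O_k^{-1}y$ and using the $H$-invariance of $Q$,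
$$\big[Q\circ(I+X_k)-Q\big]+\varepsilon_k\big[P\circ(I+X_k)+P\circ O_k^{-1}\big]+\text{linear}=0. \tag{23}$$
On $\mathbb S^2$ the first bracket is $\langle\nabla Q(u),X_ku\rangle+O(|X_k|^2)$. Divide by $\max(\varepsilon_k,|X_k|)>0$ and pass to a subsequence. The first two terms converge, so the linear terms do too. We obtain $e\ge0$, $X\in\mathfrak m$ with $\max(e,|X|)=1$, and $c'\in\mathbb R^3$ such that on $\mathbb S^2$
$$\langle\nabla Q(u),Xu\rangle+e\big[P(u)+P(M^{-1}u)\big]+\langle c',u\rangle=0. \tag{24}$$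

**Step 5c: separation of Fourier modes.** By (9), $\nabla Q(u)$ has only modes $\le1$ in $\varphi$, and so does $Xu$. So the first and third terms of (24) have only modes $\le2$. The map $M^{-1}\in H$ acts as $\varphi\mapsto\pm\varphi+\alpha$, $t\mapsto\pm t$, so the second term has only the modes $3$ and $m\ge4$. Hence both parts vanish separately.

**Step 5d: $e=0$.** Suppose $P+P\circ M^{-1}=0$. As $a,y$ are even in $t$ and not identically zero, this says $\cos(3\varphi\pm3\alpha)=-\cos3\varphi$ and $\cos(m\varphi\pm m\alpha)=-\cos m\varphi$. So $3\alpha=(2j+1)\pi$ and $m\alpha=(2l+1)\pi$ for integers $j,l$, and $m(2j+1)=3(2l+1)$. For even $m$ the left side is even and the right side odd, a contradiction. Hence $e=0$ and $|X|=1$.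

**Step 5e: the contradiction.** Now $\langle\nabla Q(x),Xx\rangle=-\langle c',x\rangle$ on $\mathbb S^2$, and for all $x\ne0$ by homogeneity. Therefore
$$\frac{d}{d\tau}Q(e^{\tau X}x)=\langle\nabla Q(e^{\tau X}x),Xe^{\tau X}x\rangle=-\langle c',e^{\tau X}x\rangle,$$
which is linear in $x$. So $Q\circ e^{\tau X}=Q+\text{linear}$ for all $\tau$. By Step 4, $e^{\tau X}\in H$ for all $\tau$, hence $X\in\mathfrak{so}(2)\cap\mathfrak m=0$. This contradicts $|X|=1$, so for every sufficiently small $\varepsilon>0$ the pair $f_\varepsilon,g_\varepsilon$ is as Theorem 3 asserts. $\blacksquare$
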